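# Cyclic sequences of $k$-subsets whose consecutive unions are distinct $(k+2)$-sets

## 1. Fifteen pairs on six points

Take the six points $0,1,2,3,4,\infty$. There are $\binom62=15$ pairs of points, and also $\binom64=15$ quadruples. We try to arrange the fifteen pairs around a circle so that any two neighboring pairs are disjoint, hence have a quadruple as their union, and so that the fifteen quadruples obtained are all different.

This can be done by hand, with a rotation. Let $\mathbb Z_5=\{0,1,2,3,4\}$ act by translation, with $\infty$ fixed, so $\{\infty,4\}+1=\{\infty,0\}$. Take the block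
$$\{1,4\},\quad \{2,3\},\quad \{\infty,4\}$$
and write after it its translates by $1,2,3,4$. This gives $15$ pairs in a circle; the pair after the first block is $\{1,4\}+1=\{2,0\}$, and after the translate by $4$ comes the translate by $5$, which is the first block again.

Every pair occurs once. Under translation the fifteen pairs fall into three orbits of size $5$: pairs with difference $\pm1$, pairs with difference $\pm2$, and pairs containing $\infty$. The block contains one pair from each: $\{2,3\}$, $\{1,4\}$, $\{\infty,4\}$ in this order. So the five translates of the block run through every orbit exactly once.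

The unions are distinct quadruples. Every neighboring pair in the circle is a translate of one of
$$\{1,4\}\cup\{2,3\},\qquad \{2,3\}\cup\{\infty,4\},\qquad \{\infty,4\}\cup\{2,0\}.$$
In each case the two pairs are disjoint. The complements of the three unions are $\{\infty,0\}$, $\{0,1\}$, $\{1,3\}$, one from each orbit again. So the fifteen complements are all different, and so are the fifteen unions.

Now replace $2$ by $k$ and see what changes. The setting comes from the paper "Cyclic sequences of $k$-subsets with distinct consecutive unions".

**Definition.** Let $1\le k\le n$ and $N=\binom nk$. The class $\operatorname{CSDU}(n,k\mid m)$ consists of all cyclic sequences $(A_0,\dots,A_{N-1})$, indices modulo $N$, such that every $k$-subset of $\{0,1,\dots,n-1\}$ occurs exactly once, the $N$ consecutive unions $A_i\cup A_{i+1}$ are pairwise distinct, and every one of them has exactly $m$ elements.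

Any other ground set of $n$ elements may be used; we then carry the sequence over by a bijection. We have just proved that $\operatorname{CSDU}(6,2\mid 4)$ is non-empty. We always take $m=k+2$, that is, consecutive sets meet in exactly $k-2$ elements.

How small can $n$ be? The $\binom nk\ge1$ unions are distinct $(k+2)$-sets, so $\binom nk\le\binom n{k+2}$. This forces $n\ge k+2$, and then, dividing, $(k+1)(k+2)\le (n-k)(n-k-1)$. The function $z(z-1)$ is increasing for $z\ge1$ and equals $(k+2)(k+1)$ at $z=k+2$, so
$$n\ge 2k+2. \tag{1}$$
At the extreme value $n=2k+2$ the numbers of $k$-sets and of $(k+2)$-sets are equal, so every $(k+2)$-set has to be used as a union. The problem asks whether $\operatorname{CSDU}(2k+2,k\mid k+2)$ is non-empty for all $k\ge2$.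

**Theorem A.** $\operatorname{CSDU}(2k+2,k\mid k+2)\ne\emptyset$ for all $k\ge2$.

**Theorem B.** $\operatorname{CSDU}(n,k\mid k+2)\ne\emptyset$ if and only if $k\ge2$ and $n\ge2k+2$.

Sections 2 to 9 prove Theorem A, and Section 10 deduces Theorem B.

## 2. Rotation for $k=3$, and the orbit of $\{\infty,0,3,6\}$

The natural first attempt is to repeat Section 1 with $\mathbb Z_{2k+1}\cup\{\infty\}$. For $k=3$ this works. A subset of $\mathbb Z_q$ is described up to translation by its **cyclic gap sequence**, the sequence of differences between cyclically consecutive elements, taken up to rotation; for instance $\{2,3,5\}\subset\mathbb Z_7$ has gaps $(1,2,4)$. The triples of $\mathbb Z_7$ have the five gap sequences $(1,1,5),(1,2,4),(2,1,4),(1,3,3),(2,3,2)$. A triple $\{\infty,a,b\}$ has type $\infty d$, where $d\in\{1,2,3\}$ and $a-b=\pm d$. So there are eight orbits of triples. None of them is short, because the stabilizer of a non-empty proper subset of $\mathbb Z_7$ is trivial. All have size $7$, and $8\cdot7=56=\binom83$.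

Take the block of eight triples in the first column, followed by its translates by $4,8,12,\dots,24$; since $4$ generates $\mathbb Z_7$, these are all translates. The set after the block is $\{\infty,0,1\}+4=\{\infty,4,5\}$.

| set | type | common element with the next set | complement of the union with the next set | type |
|---|---|---|---|---|
| $\{\infty,0,1\}$ | $\infty1$ | $\infty$ | $\{3,5,6\}$ | $(2,1,4)$ |
| $\{\infty,2,4\}$ | $\infty2$ | $2$ | $\{6,0,1\}$ | $(1,1,5)$ |
| $\{2,3,5\}$ | $(1,2,4)$ | $5$ | $\{\infty,1,4\}$ | $\infty3$ |
| $\{0,5,6\}$ | $(1,1,5)$ | $6$ | $\{\infty,2,4\}$ | $\infty2$ |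
| $\{1,3,6\}$ | $(2,3,2)$ | $1$ | $\{0,2,5\}$ | $(2,3,2)$ |
| $\{\infty,1,4\}$ | $\infty3$ | $1$ | $\{6,0,3\}$ | $(1,3,3)$ |
| $\{1,2,5\}$ | $(1,3,3)$ | $1$ | $\{\infty,6,0\}$ | $\infty1$ |
| $\{1,3,4\}$ | $(2,1,4)$ | $4$ | $\{6,0,2\}$ | $(1,2,4)$ |

Both type columns list all eight orbits once. Consecutive sets meet in one element, so unions have size $5$, and by the last column they are distinct. Thus $\operatorname{CSDU}(8,3\mid5)\ne\emptyset$.

For $k=4$ the attempt stops. On $\mathbb Z_9\cup\{\infty\}$ the set $\{\infty,0,3,6\}$ is fixed by translation by $3$, so its orbit has only three members. A block followed by its nine translates meets each orbit it uses nine times, so it would list $\{\infty,0,3,6\}$ either three times or not at all. (Indeed $9$ does not divide $\binom{10}4=210$.) And even where all orbits are full, we would still need a block for each $k$. For $k\ge4$ we look for a different structure.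

## 3. Valid 2-factors and the exchange

We turn the sequence into a cycle in a graph, so that we can build many cycles first and merge them afterwards.

Let $|X|=2k+2$, let $\mathcal A$ be the set of $k$-subsets and $\mathcal U$ the set of $(k+2)$-subsets of $X$; both have $N=\binom{2k+2}k$ members. In the bipartite inclusion graph, $A\in\mathcal A$ and $U\in\mathcal U$ are adjacent when $A\subset U$. For such an edge we call the two-element set $U\setminus A$ the **removal** of the edge at $U$. For $A,A'\subset U$,
$$A\cup A'=U\quad\Longleftrightarrow\quad (U\setminus A)\cap(U\setminus A')=\emptyset. \tag{2}$$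

**Definition.** Let $\mathcal A'\subseteq\mathcal A$ and $\mathcal U'\subseteq\mathcal U$. A *valid 2-factor* on $\mathcal A'\cup\mathcal U'$ is a simple spanning subgraph of the inclusion graph on $\mathcal A'\cup\mathcal U'$ in which every vertex has degree $2$ and in which the two removals at every $U\in\mathcal U'$ are disjoint.

For example, with $k=2$, the vertex $U=\{1,2,3,4\}$ may have the neighbors $\{1,4\}$ and $\{2,3\}$, but not $\{1,4\}$ and $\{1,3\}$: the removals $\{2,3\}$ and $\{2,4\}$ share the element $2$.

A 2-factor is a disjoint union of cycles. If a valid 2-factor on $\mathcal A\cup\mathcal U$ is a single cycle $A_0,U_0,A_1,U_1,\dots,A_{N-1},U_{N-1}$, then by (2) $A_i\cup A_{i+1}=U_i$ for all $i$. Every $k$-set and every $(k+2)$-set occurs once, so $(A_0,\dots,A_{N-1})\in\operatorname{CSDU}(2k+2,k\mid k+2)$. Our goal is therefore a valid 2-factor with one cycle.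

**Lemma 1 (exchange).** Let $UA$ and $VB$ be edges in different cycles of a 2-factor, with $U,V\in\mathcal U$ and $B\subset U$, $A\subset V$. Replace $UA,VB$ by $UB,VA$. Then the two cycles become one cycle, and all other cycles are unchanged.

*Proof.* Deleting the two edges leaves two disjoint paths, one with ends $U,A$ and one with ends $V,B$. Adding $UB$ joins them into one path with ends $A$ and $V$, and adding $VA$ closes it. The new edges were not present before, since they join different cycles; so the subgraph stays simple. $\square$

After an exchange the removals have changed at $U$ and $V$ only. So validity needs to be rechecked only at these two vertices. That recheck will be the source of all the work: we need exchanges that are safe.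

**From here to the end of Section 9, $k\ge4$ and $m=k+1\ge5$.** (From now on $m$ is this number and no longer the size of a union.)

## 4. Pairing the points: levels, patterns and the middle levels graph

Removals are two-element sets, and we want disjoint ones. If all removals came from one fixed partition of $X$ into pairs, any two different ones would automatically be disjoint. So write
$$X=\bigcup_{i\in I}\{x_i,y_i\},\qquad I=[m]=\{1,\dots,m\},$$
and call $\{x_i,y_i\}$ *pair $i$*.

**Definition.** For $Z\subseteq X$, the index $i$ is *full*, *empty* or *single* in $Z$ if $Z$ contains $2$, $0$ or $1$ elements of pair $i$. A single index has *bit* $0$ if $x_i\in Z$ and bit $1$ if $y_i\in Z$.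

Consider a $k$-set with $j$ singles and $t$ full indices. Then $2t+j=k$, so the number of empty indices is $m-t-j=k+1-t-(k-2t)=t+1$. For a $(k+2)$-set with $j=k-2t$ singles, the number of full indices is $t+1$, and the number of empty ones is $k+1-(t+1)-(k-2t)=t$. We call both of *level* $t$, and denote the sets of these by $\mathcal A_t$ and $\mathcal U_t$. Here $0\le t\le t_{\max}:=\lfloor k/2\rfloor$, and $t_{\max}\ge2$. A $(k+1)$-set with $f$ full, $e$ empty and $j$ single indices satisfies $2f+j=k+1=m=f+e+j$, so $f=e$.

**Definition.** A *pattern* of level $t$ is a map $c:J\to\{0,1\}$ with $J\subset I$, $|J|=j=k-2t$. It records the single indices of a set and their bits. We put $G=I\setminus J$, so $|G|=2t+1$.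

A set in $\mathcal A_t$ with pattern $c$ is determined by its set of full indices, an arbitrary $t$-subset of $G$. A set in $\mathcal U_t$ with pattern $c$ is determined by its set $Y$ of full indices, an arbitrary $(t+1)$-subset of $G$; we write it $(Y,c)$. For example, if $k=4$, then $\{x_1,y_1,x_2,y_2,x_3,x_5\}$ has level $1$; its pattern has $J=\{3,5\}$ with bits $0,0$, its set $G$ is $\{1,2,4\}$, and $Y=\{1,2\}$.

Between sets with the same pattern, inclusion of the sets is inclusion of their full sets. So we see the inclusion graph between the $t$-subsets and the $(t+1)$-subsets of a $(2t+1)$-set. The first theorem that we quote is the **middle levels theorem** (T. Mütze, *Proof of the middle levels conjecture*, Proc. London Math. Soc. (3) 112 (2016) 677–713): *for $t\ge1$, the inclusion graph between the $t$-subsets and the $(t+1)$-subsets of $[2t+1]$ has a Hamilton cycle.* For $t=1$ this is the $6$-cycle $\{1\},\{1,2\},\{2\},\{2,3\},\{3\},\{1,3\}$.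

So for every pattern of level $t\ge1$ we get a cycle through all sets with that pattern. It is valid at once: the two removals at a vertex are two different pairs. We call these the *pattern cycles*.

For $k=4$ the count is as follows. Level $2$ has one pattern and $\binom52=10$ sets on each side; level $1$ has $\binom52\cdot4=40$ patterns with $3$ sets on each side; level $0$ has $5\cdot16=80$ patterns with one set on each side. The sum is $10+120+80=210=\binom{10}4$. Two things are missing. First, at level $0$ a pattern gives just one edge, not a cycle, so level $0$ needs a construction of its own. Second, in this example we already have $41$ pattern cycles, and they have to be merged by exchanges that keep validity. These two tasks occupy Section 5 and Sections 6 to 9.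

## 5. Level 0: circuits on the even transversals

**Lemma 2.** There is a valid 2-factor $T$ on $\mathcal A_0\cup\mathcal U_0$ that is a single cycle. Moreover, with
$$M^\circ=\{x_1,y_2,x_3,x_4,\dots,x_m\},\quad A^\circ=M^\circ\setminus\{x_4\},\quad U^\circ=M^\circ\cup\{x_2\},$$
$T$ can be chosen so that $A^\circ U^\circ\in T$ and the other neighbor of $U^\circ$ is $U^\circ\setminus\{y_2,x_5\}$.

The second sentence is only needed at the very end, to attach $T$ to the rest. The proof has five steps.

**Step 1: encode $\mathcal A_0$ and $\mathcal U_0$ by the arcs of one digraph.** The purpose is to turn "valid 2-factor" into "rule for walking through vertices".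

Index the pairs by $\mathbb Z_m$ (so $m$ is read as $0$). A *transversal* contains one element of each pair; by its bits it is a vector in $\mathbb Z_2^m$. Let $\mathrm{Ev}$ be the set of transversals of even weight. For $M\in\mathrm{Ev}$ let $a_i$ be its element in pair $i$, and $\bar a_i$ the other element of pair $i$. Put $g_r=e_r+e_{r+1}$. Let $D$ be the digraph on $\mathrm{Ev}$ with an arc $\beta=(M,r)$ from $M$ to $M+g_r$ for every $M\in\mathrm{Ev}$ and every *label* $r\in\mathbb Z_m$. Put
$$U(\beta)=M\cup\{\bar a_r\},\qquad A(\beta)=(M+e_r)\setminus\text{pair}(r+1)=U(\beta)\setminus\{a_r,a_{r+1}\}. \tag{3}$$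
For example, let $m=5$, $M=\{x_1,\dots,x_5\}$ and $r=1$. Then $U(\beta)=M\cup\{y_1\}$ and $A(\beta)=\{y_1,x_3,x_4,x_5\}$, and the arc ends in $\{y_1,y_2,x_3,x_4,x_5\}$, which contains $A(\beta)$.

The map $\beta\mapsto U(\beta)$ is a bijection onto $\mathcal U_0$. Indeed a set in $\mathcal U_0$ has one full pair $r$ and contains exactly two transversals, which differ only in pair $r$; exactly one of them is even, and this is $M$. The map $\beta\mapsto A(\beta)$ is a bijection onto $\mathcal A_0$. Indeed a set in $\mathcal A_0$ has exactly one empty pair, which determines $r+1$, and it lies in exactly two transversals, exactly one of which is odd; this one is $M+e_r$, so $M$ is determined.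

Each $M$ has one out-arc and one in-arc of each label. The in-arc with label $s$ is $\alpha=(M+g_s,s)$, and by (3)
$$A(\alpha)=(M+g_s+e_s)\setminus\text{pair}(s+1)=(M+e_{s+1})\setminus\text{pair}(s+1)=M\setminus\{a_{s+1}\}. \tag{4}$$

**Step 2: translate validity into a condition on transitions.** For every $M\in\mathrm{Ev}$ choose a permutation $\tau_M$ of $\mathbb Z_m$, and let the in-arc at $M$ with label $s$ be followed by the out-arc with label $\tau_M(s)$. This gives a permutation "successor" of the set of arcs; we call its cycles *circuits*. Now take the edges $U(\beta)A(\beta)$ for all arcs $\beta$, and $A(\alpha)U(\beta)$ whenever $\beta$ follows $\alpha$. The latter is an inclusion: if $\beta=(M,r)$ follows the in-arc $\alpha$ with label $s$ at $M$, then by (4) $A(\alpha)\subset M\subset U(\beta)$.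

At $U(\beta)$ the two removals are $\{a_r,a_{r+1}\}$, by (3), and $\{\bar a_r,a_{s+1}\}$, by (4). They are disjoint exactly when $s+1\notin\{r,r+1\}$, that is, $r\notin\{s,s+1\}$. So the condition is
$$\tau_M(s)\notin\{s,s+1\}\qquad\text{for all }M\in\mathrm{Ev},\ s\in\mathbb Z_m. \tag{5}$$
Under (5) the two neighbors of $U(\beta)$ are different, because their removals are. The two neighbors of $A(\beta)$ are $U(\beta)$ and $U(\beta')$ with $\beta'$ the successor of $\beta$. Since $D$ has no loops, $\beta'\neq\beta$, so they differ too. Hence we have a valid 2-factor if and only if (5) holds, and a circuit $\beta_1,\beta_2,\dots$ gives the cycle $U(\beta_1),A(\beta_1),U(\beta_2),A(\beta_2),\dots$. We need a system $(\tau_M)$ with (5) and a single circuit.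

Note that $D$ is connected, because the $g_r$ generate $\mathrm{Ev}$.

**Step 3: a single circuit for $m\ge6$.** Here we take the best system and improve it at one vertex. The second theorem that we quote is **Ghouila-Houri's theorem** (C. R. Acad. Sci. Paris 251 (1960) 495–497): *a loopless digraph on $m\ge3$ vertices whose in- and out-degrees are all $\ge m/2$ has a directed Hamilton cycle.*

Systems with (5) exist, for instance $\tau_M(s)=s+2$. Choose one with the fewest circuits, and suppose it has at least two. If at each vertex all arcs lay on one circuit, then adjacent vertices would belong to the same circuit, since they share an arc; by connectivity there would be only one circuit. So some vertex $M$ lies on at least two circuits. Keep $\tau$ at all other vertices.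

Leave $M$ by the out-arc with label $r$ and follow successors until the first return to $M$. This return happens, because the circuit closes up at the arc $(M,r)$, which is preceded by an in-arc of $M$. Let $\phi(r)$ be the label of the in-arc of the first return. Following the predecessors back from an in-arc of $M$ recovers the out-arc, so $\phi$ is a bijection of $\mathbb Z_m$. It does not depend on $\tau_M$, because no transition at $M$ is used in between. The circuits through $M$ correspond to the cycles of $\phi\tau_M$: enter with label $s$, leave with label $\tau_M(s)$, enter next with label $\phi(\tau_M(s))$.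

We want to replace $\tau_M$ by some $\tau'$ for which $\psi=\phi\tau'$ is one $m$-cycle. Condition (5) for $\tau'=\phi^{-1}\psi$ reads $\phi^{-1}(\psi(s))\notin\{s,s+1\}$. So consider the digraph on $\mathbb Z_m$ with $s\to y$ if and only if
$$y\ne s\quad\text{and}\quad \phi^{-1}(y)\notin\{s,s+1\}.$$
From $s$ we exclude at most $s,\phi(s),\phi(s+1)$; into $y$ we exclude at most $y,\phi^{-1}(y),\phi^{-1}(y)-1$. So all in- and out-degrees are at least $m-3$, and $m-3\ge m/2$ since $m\ge6$. Let $s\mapsto\psi(s)$ be a directed Hamilton cycle. Replacing $\tau_M$ by $\phi^{-1}\psi$ keeps (5). All pieces between visits to $M$ now lie on one circuit, so all circuits through $M$ become one, and the others are unchanged. This contradicts the minimality.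

For $m=5$ this argument stops at the inequality: $m-3=2<5/2$. So $m=5$ (that is, $k=4$) is done by hand.

**Step 4: a single circuit for $m=5$.** Start with $\tau_N(s)=s+3$ for all $N\in\mathrm{Ev}$, which satisfies (5). Along a circuit the labels run through $0,3,1,4,2$ and then $0$ again. Since $g_0+g_1+g_2+g_3+g_4=0$, we are back at the starting vertex after five arcs. So the circuits are
$$K_N:\quad (N,0),\ (N+g_0,3),\ (N+g_0+g_3,1),\ (N+g_2+g_4,4),\ (N+g_2,2)\qquad(N\in\mathrm{Ev});$$
here we used $g_0+g_3+g_1=g_2+g_4$ and $g_0+g_3+g_1+g_4=g_2$. Each $K_N$ has exactly one arc with label $0$, so these are $16$ different circuits. Reading the list backwards, the out-arcs at $N$ with labels $0,1,2,3,4$ lie on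
$$K_N,\quad K_{N+g_0+g_3},\quad K_{N+g_2},\quad K_{N+g_0},\quad K_{N+g_2+g_4} \tag{6}$$
respectively.

A *swap of type $r$ at $N$* exchanges the out-arcs with labels $r$ and $r+1$ between the in-arcs $r-3$ and $r-2$ that precede them. After it, $\tau_N(r-3)=r+1$ and $\tau_N(r-2)=r$, so the two differences $\tau_N(s)-s$ become $4$ and $2$. These are not $0$ or $1$, so (5) persists, provided that at most one swap is made at each vertex. If the two out-arcs lie on different circuits at that moment, exchanging their predecessors merges the two circuits into one.

We need $15$ swaps at different vertices that merge everything. Put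
$$D_0=g_0+g_3,\quad D_1=g_0+g_2+g_3,\quad D_2=g_0+g_2,\quad D_4=g_2+g_4 .$$
By (6), a swap of type $0$, $1$, $2$ or $4$ concerns two original circuits whose indices differ by $D_0$, $D_1$, $D_2$, $D_4$, respectively. These four vectors form a basis of the $4$-dimensional space $\mathrm{Ev}$, because they generate $g_2=D_0+D_1$, $g_0=D_2+g_2$, $g_3=D_0+g_0$, $g_4=D_4+g_2$, and hence also $g_1=g_0+g_2+g_3+g_4$. Use coordinates $(\alpha,\beta,\gamma,\delta)$ with respect to $(D_0,D_1,D_2,D_4)$; then $g_2=(1,1,0,0)$ and $g_0=(1,1,1,0)$. Perform the following swaps.

* Type $0$ at all $N=(1,\beta,\gamma,\delta)$. It concerns $K_N$ and $K_{N+D_0}=K_{(0,\beta,\gamma,\delta)}$.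
* Type $1$ at all $N=(0,1,\gamma,\delta)$. It concerns $K_{N+D_0}=K_{(1,1,\gamma,\delta)}$ and $K_{N+g_2}=K_{(1,0,\gamma,\delta)}$.
* Type $2$ at all $N=(0,0,1,\delta)$. It concerns $K_{N+g_2}=K_{(1,1,1,\delta)}$ and $K_{N+g_0}=K_{(1,1,0,\delta)}$.
* Type $4$ at $N=0$. It concerns $K_{N+D_4}=K_{(0,0,0,1)}$ and $K_0$.

These are $8+4+2+1=15$ swaps at distinct vertices. View them as edges of a graph on the $16$ original circuits. Type $0$ joins circuits that differ only in $\alpha$; given that, type $1$ joins the two values of $\beta$ for each $(\gamma,\delta)$; then type $2$ joins the two values of $\gamma$ for each $\delta$; then type $4$ joins the two values of $\delta$. So the graph is connected, and having $15$ edges on $16$ vertices it is a spanning tree. Do the swaps in any order. As long as circuits only merge, the arcs of an original circuit stay together, and the current circuits correspond to the components formed by the tree edges used so far. The next tree edge joins two components, so its swap again merges two different circuits. After $15$ swaps one circuit is left.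

**Step 5: normalize one place of $T$.** We have a single cycle; we now move it so that $A^\circ U^\circ$ lies on it. Take any arc $\beta=(M,r)$ with predecessor label $s$. By (3) and (4) the neighbors of $U(\beta)=M\cup\{\bar a_r\}$ are
$$M\setminus\{a_{s+1}\}\quad\text{and}\quad U(\beta)\setminus\{a_r,a_{r+1}\},$$
and $r,r+1,s+1$ are distinct by (5). Apply a permutation of $X$ that preserves the system of pairs, sends the indices $r,r+1,s+1$ to $2,5,4$, and sends $M$ to $M^\circ$; the last requirement is met by exchanging $x_i$ and $y_i$ in suitable pairs. It maps $\mathcal A_0$ and $\mathcal U_0$ to themselves and preserves inclusion and disjointness of removals. It sends $a_r,a_{r+1},a_{s+1}$ to $y_2,x_5,x_4$, so $U(\beta)$ goes to $M^\circ\cup\{x_2\}=U^\circ$ and its neighbors go to $M^\circ\setminus\{x_4\}=A^\circ$ and $U^\circ\setminus\{y_2,x_5\}$. The image of the cycle is the required $T$. $\square$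

## 6. Hamilton cycles in the middle levels with prescribed local behavior

At levels $t\ge1$ we fix which Hamilton cycle is used. We shall need control at one vertex only, for the links between levels.

For $1\le t\le t_{\max}$ let $H_t$ be a Hamilton cycle in the middle levels graph of $[2t+1]$, and split its edges alternately into perfect matchings $L_t$ and $R_t$. For a $(t+1)$-set $Y$ let $l_t(Y),r_t(Y)\in Y$ be the elements for which $Y\setminus\{l_t(Y)\}$ and $Y\setminus\{r_t(Y)\}$ are the $L_t$- and $R_t$-neighbors of $Y$. Then $l_t(Y)\ne r_t(Y)$.

**Lemma 3.** For each $i\in[2t+1]$ there is a $Y$ with $l_t(Y)=i$.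

*Proof.* Traverse $H_t$ so that $L_t$-edges go upward (from $t$-sets to $(t+1)$-sets) and $R_t$-edges downward. Some vertices contain $i$ and some do not, so at some step $i$ is added. Elements are added only along $L_t$-edges, and the step from $Y\setminus\{l_t(Y)\}$ to $Y$ adds $l_t(Y)$. $\square$

**Choice of the $H_t$.** The purpose is to have, for each $t<t_{\max}$, a set at level $t$ and a set at level $t+1$ that fit together. Let $H_1$ be the $6$-cycle with
$$l_1(\{1,2\})=2,\ l_1(\{2,3\})=3,\ l_1(\{1,3\})=1,\qquad r_1(\{1,2\})=1,\ r_1(\{2,3\})=2,\ r_1(\{1,3\})=3 ;$$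
the cycle is $\{1\},\{1,2\},\{2\},\{2,3\},\{3\},\{1,3\}$, with $L_1$-edges from $\{1\}$ to $\{1,2\}$, from $\{2\}$ to $\{2,3\}$ and from $\{3\}$ to $\{1,3\}$. Given $H_t$ with $t<t_{\max}$, choose by Lemma 3 a $(t+1)$-set $P_t$ with $l_t(P_t)=1$, and put
$$F_t=\{z+1:z\in P_t\setminus\{1\}\}\subset\{3,\dots,2t+2\},\qquad E_t=\{3,\dots,2t+2\}\setminus F_t,$$
$$Y^*_{t+1}=\{1\}\cup F_t\cup\{2t+3\}\subset[2t+3].$$
So $|F_t|=|E_t|=t$ and $|Y^*_{t+1}|=t+2$. Choose $H_{t+1}$, with its two matchings, so that
$$l_{t+1}(Y^*_{t+1})=2t+3,\qquad r_{t+1}(Y^*_{t+1})\ne1. \tag{7}$$
This is possible: take any Hamilton cycle with its two matchings, any $(t+2)$-set $Y'$, and some $\kappa\in Y'\setminus\{l(Y'),r(Y')\}$, which exists since $t+2\ge3$. Relabel $[2t+3]$ so that $Y'$ goes to $Y^*_{t+1}$, $l(Y')$ to $2t+3$ and $\kappa$ to $1$. Since $r(Y')\ne\kappa$, it does not go to $1$.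

For example $P_1=\{1,3\}$, so $F_1=\{4\}$, $E_1=\{3\}$, $Y_2^*=\{1,4,5\}$, and (7) asks for $l_2(\{1,4,5\})=5$ and $r_2(\{1,4,5\})=4$.

**Transport to patterns.** For $G\subset I$ with $|G|=2t+1$, carry $l_t,r_t$ over to $l_G,r_G$ by the order isomorphism $G\cong[2t+1]$. For $U=(Y,c)\in\mathcal U_t$, $t\ge1$, put
$$\lambda_0(U)=U\setminus\text{pair }l_G(Y),\qquad \rho_0(U)=U\setminus\text{pair }r_G(Y).$$
The edges $U\lambda_0(U)$ and $U\rho_0(U)$ form a valid 2-factor on the levels $\ge1$ with exactly one cycle, a copy of $H_t$, for each pattern. From now on these are *the* pattern cycles. In the example $k=4$, $W=\{x_1,y_1,x_2,y_2,x_3,x_5\}$, we have $G=\{1,2,4\}$ and $Y=\{1,2\}$, so $\lambda_0(W)=W\setminus\text{pair }2$ and $\rho_0(W)=W\setminus\text{pair }1$.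

## 7. Blocks: neighbors that may be permuted freely

We need many exchanges that are safe for validity. The idea is to leave the edges $U\rho_0(U)$ alone and to group the sets $U$ around $(k+1)$-sets $M$ lying inside them. The edge $U\lambda_0(U)$ removes the whole pair $l$ from $U$. Delete first one element of pair $l$: this gives a $(k+1)$-set $M$ in which $l$ is single, and $\lambda_0(U)=M\setminus\text{pair }l$. If another $V$ leads to the same $M$, with another index $p'$, then $\lambda_0(V)=M\setminus\text{pair }p'$ also lies in $U$, and only single indices of $M$ are involved, while $\rho_0$ removes a full one.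

For each $U$ there are two choices of $M$: keep $x_l$ or keep $y_l$. How should we choose? A natural rule is a parity rule, for instance that the bit sum of $M$ be always even. This fails, and it is instructive to see where. Let $U$ have pattern $c$ on $J$, let $b_0\in\{0,1\}$ be congruent to $\sum_Jc$ modulo $2$, and let $w$ be the number of ones among $b_0$ and the bits of $c$. Under the rule, the bit of $M$ at $l$ is $b_0$, so $w$ is the number of ones among the bits of $M$. Hence all $U$ with the same $M$ have the same $w$, and patterns with different $w$ are never linked. If $j=|J|\ge1$, both $w=0$ and $w=2$ occur. So the parity must be prescribed in a mixed way.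

**Definition.** For $U=(Y,c)\in\mathcal U_t$, $t\ge1$, put $l=l_G(Y)$, let $\iota(U)$ be the rank of $l$ in $G$ (rank $1$ for the smallest element), and let $j=k-2t$. Define $\varepsilon(U)\in\{0,1\}$ as follows.

* If $j\ge2$: $\varepsilon(U)=1$ if and only if $\iota(U)=1$.
* If $j=1$: then $k\ge5$ is odd and $t=t_{\max}\ge2$. Since $\binom{2t+1}{t+1}\ge\binom{2t+1}{2}=t(2t+1)>2t+1$, there are an index $i_0$ and two different sets $Y_1,\tilde Y$ with $l_t(Y_1)=l_t(\tilde Y)=i_0$; name them so that $\tilde Y\ne Y_t^*$. Put $\varepsilon(U)=1$ if and only if $Y$ corresponds to $\tilde Y$ under $G\cong[2t+1]$.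
* If $j=0$: $\varepsilon(U)=0$.

Let $M(U)$ be the $(k+1)$-set obtained from $U$ by deleting one element of pair $l$, chosen so that the sum of the bits of the singles of $M(U)$ is congruent to $\varepsilon(U)$ modulo $2$. The *block* of a $(k+1)$-set $M$ is $\mathcal B_M=\{U:M(U)=M\}$.

The choice is unique, because the two deletions leave opposite bits at $l$. Different blocks are disjoint. If $U\in\mathcal B_M$ and $l=p$, then $p$ is single in $M$, $U=M\cup\text{pair }p$, and $\lambda_0(U)=M\setminus\text{pair }p$.

As an example take $k=4$ and $M'=\{x_1,y_1,x_2,x_3,x_5\}$, with bit sum $0$ and singles $2,3,5$. For $W=M'\cup\{y_2\}$ we found $l=2$, of rank $2$ in $G=\{1,2,4\}$, so $\varepsilon=0$ and $M(W)=M'$. For $U'=M'\cup\{y_3\}$ we have $G=\{1,3,4\}$, $Y=\{1,3\}$, which corresponds to $\{1,2\}$, so $l=3$ has rank $2$ and again $M(U')=M'$. For $M'\cup\{y_5\}$ we have $G=\{1,4,5\}$, $Y=\{1,5\}$, which corresponds to $\{1,3\}$, so $l=1$, and this set is not in the block. Thus $\mathcal B_{M'}=\{W,U'\}$.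

**Lemma 4.** Let $U=M\cup\text{pair }p\in\mathcal B_M$ be as above, and let $p'$ be any single index of $M$. Then $M\setminus\text{pair }p'\subset U$, and its removal at $U$ is disjoint from the removal of $\rho_0(U)$.

*Proof.* The inclusion holds because $M\subset U$. The removal $U\setminus(M\setminus\text{pair }p')$ is contained in $\text{pair }p\cup\text{pair }p'$. The removal of $\rho_0(U)$ is a pair $r\ne p$ that is full in $U$. Since $U$ and $M$ differ only in pair $p$, the index $r$ is full in $M$, so $r\ne p'$. $\square$

Therefore, when the $\lambda_0$-neighbors are permuted among the members of a block, inclusions and validity are kept. It remains to see that blocks link enough patterns.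

## 8. Tokens moving on a line

For fixed $t\ge1$ write $c\sim c'$ for patterns of level $t$ if some $U$ with pattern $c$ and some $U'$ with pattern $c'$ lie in a common block. This relation is symmetric.

Picture a pattern as follows. The sites are $1,\dots,m$. A site in $J$ carries a bit, and a site in $G$ carries a *token*. There are $2t+1$ tokens, ranked from left to right.

**Lemma 5 (moves).** Let $c$ be a pattern on $J$, let $g\in G$ and $h\in J$ with $|g-h|=1$, let $i$ be the rank of $g$ in $G$, and let $Y_0$ be any set with $l_t(Y_0)=i$. Let $\varepsilon$ be the common value of $\varepsilon$ at all $U=(Y,c)$ for which $Y$ corresponds to $Y_0$. Then $c\sim c'$, where $c'$ is the pattern on $J-h+g$ with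
$$c'=c\ \text{ on }J-h,\qquad c'(g)\equiv b:=\varepsilon+\sum_{J}c\pmod 2. \tag{8}$$

In words: the token at $g$ moves to the adjacent site $h$; it leaves the bit $\varepsilon+\sum_Jc$ at $g$, and the bit at $h$ is forgotten.

*Proof.* A $Y_0$ exists by Lemma 3. By definition $\varepsilon(U)$ depends only on $i$ (if $j\ge2$), only on $Y_0$ (if $j=1$) or on nothing, so $\varepsilon$ makes sense, for every pattern. Put $G'=G-g+h$. Since $g$ and $h$ are adjacent sites, the map $g\mapsto h$, identity elsewhere, is the order isomorphism $G\to G'$. Let $Y\subset G$ correspond to $Y_0$. Then $l_G(Y)=g$, in particular $g\in Y$, and $Y'=Y-g+h\subset G'$ also corresponds to $Y_0$, with $l_{G'}(Y')=h$. Let $U=(Y,c)$ and $U'=(Y',c')$; then $\varepsilon(U)=\varepsilon(U')=\varepsilon$.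

The set $M(U)$ has full set $Y-g$, empty set $G\setminus Y$, bits $c$ on $J$, and at $g$ the bit that makes the total congruent to $\varepsilon$; this bit is $b$. The set $M(U')$ has full set $Y'-h=Y-g$, empty set $G'\setminus Y'=G\setminus Y$, bits $c$ on $J-h$, the bit $b$ at $g$, and at $h$ the bit that makes the total congruent to $\varepsilon$, namely
$$\varepsilon-\Big(\sum_Jc-c(h)+b\Big)\equiv c(h).$$
So $M(U)=M(U')$, and $U,U'$ lie in a common block. $\square$

For example, for $k=4$ the pattern with $J=\{3,5\}$ and bits $0,0$ has tokens at $1,2,4$. The token at $2$ has rank $2$, so $\varepsilon=0$; it may move to $3$ and leave the bit $0$ at site $2$. This is the link between the patterns of $W$ and $U'$ seen above.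

**Lemma 6.** For each $1\le t\le t_{\max}$ the graph $\sim$ on the patterns of level $t$ is connected.

*Proof.* Recall $j=|J|=k-2t$ and $m=j+2t+1$.

**Case $j=0$.** There is only one pattern.

**Case $j=1$.** Here we first move the unique element of $J$ around with its bit, and then flip the bit once. For each rank $i$ there is a $Y_0\ne\tilde Y$ with $l_t(Y_0)=i$: if $i\neq i_0$, any $Y_0$ with $l_t(Y_0)=i$ will do, and for $i=i_0$ take $Y_1$. With this $Y_0$ we have $\varepsilon=0$, so by (8) the element of $J$ moves by one site and its bit is preserved. So all patterns with equal bit are connected. Now take $J=\{i_0+1\}$, which is possible as $i_0+1\le2t+2=m$, and $g=i_0$. Then $g$ has rank $i_0$ in $G$, and we may use $Y_0=\tilde Y$. Now $\varepsilon=1$, and the bit changes. So everything is connected.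

**Case $j\ge2$.** Now $\varepsilon=1$ for moves of the token of rank $1$ and $\varepsilon=0$ for moves of the other tokens. Call a pattern *normal* if site $1$ carries a token.

**(i) Reaching a normal pattern.** If the rank-$1$ token is not at site $1$, the site to its left is in $J$, and the token may move there; it keeps rank $1$. Repeating this, every pattern is connected to a normal one.

**(ii) Normal patterns, using only tokens of rank $\ge2$.** The aim is to show that normal patterns with the same $w$ are connected, where $w$ is the invariant from Section 7. Let $J=\{j_1<\dots<j_j\}\subset\{2,\dots,m\}$, let $b_i$ be the bit at $j_i$, let $b_0\in\{0,1\}$ with $b_0\equiv\sum_{i\ge1}b_i$, and $w=b_0+b_1+\dots+b_j$, which is an even integer. If a move of a token of rank $\ge2$ changes $j_i$ by $\pm1$, the order of the elements of $J$ stays the same. By (8) with $\varepsilon=0$ the new bit at the $i$-th element is $b_0$, and the new parity is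
$$b_0-b_i+b_0\equiv b_i .$$
So the move interchanges $b_0$ and $b_i$ in the word $(b_0,b_1,\dots,b_j)$, and $w$ is preserved.

On the sites $2,\dots,m$ there are the $j$ elements of $J$ and $2t\ge2$ tokens. For $0\le i\le j$ let $\sigma_i$ be the shape in which $j_1,\dots,j_i$ occupy the sites $2,\dots,i+1$ and $j_{i+1},\dots,j_j$ occupy the last $j-i$ sites; the $2t$ tokens are in between. For $j=2$, $t=1$, $m=5$ the shapes $\sigma_2,\sigma_1,\sigma_0$ are $J=\{2,3\},\{2,5\},\{4,5\}$. Every normal pattern can be moved to shape $\sigma_j$ by pushing the elements of $J$ to the left. In passing between $\sigma_i$ and $\sigma_{i-1}$ the element $j_i$ moves between the sites $i+1$ and $i+1+2t$. These are $2t$ moves, an even number of interchanges of $b_0$ and $b_i$, so the word is unchanged.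

In shape $\sigma_i$ with $1\le i\le j-1$ perform four moves: $j_i$ one site right, $j_{i+1}$ one site left, $j_i$ back, $j_{i+1}$ back. This is possible, since there are at least two tokens between $j_i$ and $j_{i+1}$. The shape is restored, and $(b_0,b_i,b_{i+1})$ becomes successively
$$(x,y,z)\to(y,x,z)\to(z,x,y)\to(x,z,y)\to(y,z,x),$$
a cyclic rotation. Two $0/1$-triples of equal weight are cyclic rotations of each other. So we may start in shape $\sigma_j$, pass to $\sigma_i$ without changing the word, rotate the triple as often as we like, and return to $\sigma_j$. In this way the triple $(b_0,b_i,b_{i+1})$ can be rearranged arbitrarily, and the rest of the word does not change. As $j\ge2$, letting $i$ run through $1,\dots,j-1$ we can in particular interchange $b_0$ with any single $b_{i'}$, $1\le i'\le j$. These transpositions generate all permutations of the $j+1$ positions. Hence any two words of the same weight, in shape $\sigma_j$, are connected, and so are any two normal patterns with equal $w$.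

**(iii) Changing $w$.** Here we use the rank-$1$ token. Start in shape $\sigma_j$: $J=\{2,\dots,j+1\}$, with tokens at $1,j+2,\dots,m$.

* Move the token $1\to2$. It has rank $1$, so $\varepsilon=1$. Site $1$ gets the bit $1+b_0$, and $b_1$ is forgotten. The parity of the pattern becomes $b_0-b_1+1+b_0\equiv1+b_1$.
* Move the token $j+2\to j+1$. The tokens are now at $2,j+2,\dots,m$, so it has rank $2$ and $\varepsilon=0$; and $j+1\ge3$ is in the current $J$. Site $j+2$ gets the bit $1+b_1$, and $b_j$ is forgotten. The parity becomes $(1+b_1)-b_j+(1+b_1)\equiv b_j$.
* Move the token $2\to1$. It has rank $1$, so $\varepsilon=1$. Site $2$ gets the bit $1+b_j$, and the bit $1+b_0$ at site $1$ is forgotten. The parity becomes $b_j-(1+b_0)+(1+b_j)\equiv b_0$.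

The result is a normal pattern with $J=\{2,\dots,j,j+2\}$. Its word arises from the old one by replacing $(b_1,b_j)$ by $(1+b_j,1+b_1)$ (modulo $2$), while $b_0$ and the other bits are unchanged. For instance, for $j=2$ the word $(0,0,0)$ becomes $(0,1,1)$. If $b_1=b_j=0$, then $w$ increases by $2$. A word of even weight $w$ with $b_1=b_j=0$ exists whenever $0\le w\le j-1$, because there are $j-1$ other positions. This is exactly the condition $w+2\le j+1$ for the next weight to be possible. So all values of $w$ are connected to one another, and with (i) and (ii) all patterns are connected. $\square$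

## 9. Merging all cycles: the proof of Theorem A for $k\ge4$

Start with the valid 2-factor on $\mathcal A\cup\mathcal U$ that consists of $T$ from Lemma 2 and of all pattern cycles of levels $1,\dots,t_{\max}$. In Steps A, B, C all edges $U\rho_0(U)$ stay unchanged. Blocks only merge cycles within one level. So we first make special exchanges between levels (Step A), then prepare a place for attaching $T$ (Step B), then use the blocks (Step C), and finally attach $T$ (Step D).

**Step A: link level $t$ to level $t+1$, for each $1\le t<t_{\max}$.** We look for one exchange between a set of level $t$ and a set of level $t+1$. Note that $k-2t\ge2$, so $2t+3\le m$. Let $M_t$ be the $(k+1)$-set with full set $F_t$, empty set $E_t$, and singles given by $y_1$, $x_2$ and $x_i$ for $2t+3\le i\le m$. Put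
$$U_t^{(1)}=M_t\cup\{x_1\},\qquad U_t^{(2)}=M_t\cup\{y_2\}.$$
For $i=1,2$ the set $G$ of $U_t^{(i)}$ is $\{i\}\cup\{3,\dots,2t+2\}$. Its order isomorphism to $[2t+1]$ sends $i$ to $1$ and $z+1$ to $z$ for $2\le z\le 2t+1$. So the full set $F_t\cup\{i\}$ corresponds to $P_t$, and $l_t(P_t)=1$. Hence $l=i$ has rank $1$, and since $j=k-2t\ge2$, $\varepsilon(U_t^{(i)})=1$. The bit sum of $M_t$ is $1$, from $y_1$, so it is odd, and therefore $U_t^{(1)},U_t^{(2)}\in\mathcal B_{M_t}$.

Next let
$$M_t^*=(M_t\setminus\{x_2\})\cup\{x_1\},\qquad V_t=M_t^*\cup\{y_{2t+3}\},\qquad B_t=M_t^*\setminus\{x_{2t+3}\}.$$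
The set $M_t^*$ has full set $F_t\cup\{1\}$, empty set $E_t\cup\{2\}$ and singles $2t+3,\dots,m$, all bits $0$. So $V_t\in\mathcal U_{t+1}$, with $G=[2t+3]$ and full set $F_t\cup\{1,2t+3\}=Y^*_{t+1}$. By (7), $l=2t+3$. We claim $\varepsilon(V_t)=0$. If $k-2(t+1)\ge2$, this holds because the rank $2t+3$ of $l$ is not $1$. If $k-2(t+1)=1$, then $t+1=t_{\max}$, and it holds because $\tilde Y\ne Y^*_{t+1}$. If $k-2(t+1)=0$, it holds by definition. Since $M_t^*$ has bit sum $0$, we get $M(V_t)=M_t^*$ and $\lambda_0(V_t)=B_t$.

Now $U_t^{(1)}$ has the $\lambda_0$-neighbor $M_t\setminus\text{pair }1$. It contains $x_2$, while $2$ is empty in $V_t$, so it cannot be handed to $V_t$. Hence there are two exchanges.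

*Exchange 1.* Replace $U_t^{(1)}(M_t\setminus\text{pair }1)$ and $U_t^{(2)}(M_t\setminus\text{pair }2)$ by $U_t^{(1)}(M_t\setminus\text{pair }2)$ and $U_t^{(2)}(M_t\setminus\text{pair }1)$. This is valid by Lemma 4. Now $U_t^{(1)}$ has the neighbor $M_t\setminus\text{pair }2=M_t\setminus\{x_2\}$.

*Exchange 2.* Replace $U_t^{(1)}(M_t\setminus\{x_2\})$ and $V_tB_t$ by $U_t^{(1)}B_t$ and $V_t(M_t\setminus\{x_2\})$. The inclusions hold: $M_t\setminus\{x_2\}\subset M_t^*\subset V_t$, and $B_t\subset M_t^*\subset M_t^*\cup\{x_2\}=U_t^{(1)}$. Validity at $V_t$: the new removal is $\{x_1,y_{2t+3}\}$, and the $\rho_0$-removal is the pair with index $r_{t+1}(Y^*_{t+1})$, which is not $1$ by (7) and not $2t+3=l_{t+1}(Y^*_{t+1})$. So they are disjoint. Validity at $U_t^{(1)}$: the new removal is $\{x_2,x_{2t+3}\}$, and $2$ and $2t+3$ are single in $U_t^{(1)}$, while the $\rho_0$-removal is a full pair. So they are disjoint.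

It remains to check that each exchange joins two different cycles. The sets of non-single indices of $M_t$ and $M_t^*$ are $\{3,\dots,2t+2\}$ and $\{1,\dots,2t+2\}$. So all the $M_t$ and $M_t^*$ are pairwise distinct. Hence the sets $U_t^{(1)},U_t^{(2)},V_t$, over all $t$, are all distinct, and the $\lambda_0$-edges that we delete are still there when we need them. The single sets of the patterns of $U_t^{(1)},U_t^{(2)}$ (level $t$) and $V_t$ (level $t+1$) are
$$\{2\}\cup\{2t+3,\dots,m\},\qquad \{1\}\cup\{2t+3,\dots,m\},\qquad \{2t+4,\dots,m\}.$$
At a given level $t$ the patterns that occur come from the links $t$ and $t-1$ (as far as these exist), and their single sets are $\{2\}\cup\{2t+3,\dots,m\}$, $\{1\}\cup\{2t+3,\dots,m\}$ and $\{2t+2,\dots,m\}$. The last one occurs only for $t\ge2$. These are pairwise distinct. So the triples of pattern cycles used for different $t$ are disjoint, and within one triple the three cycles are different. Exchange 1 merges the first two of them, and Exchange 2 merges the result with the third.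

**Step B: prepare a set $W$ of level $1$ that can later be joined to $T$.** In Step D a set $W$ shall give up its edge to $\rho_0(W)$ for a new edge with removal $\{y_1,x_2\}$. The original removal $\text{pair }2$ along the $\lambda_0$-edge would meet this, so we change the $\lambda_0$-edge first. Let
$$M'=\{x_1,y_1,x_2,x_3,x_5,x_6,\dots,x_m\},\qquad W=M'\cup\{y_2\},\qquad U'=M'\cup\{y_3\}.$$
Both $W$ and $U'$ have level $1$, with $j=k-2\ge2$. For $W$ we have $G=\{1,2,4\}$, and the full set $\{1,2\}$ corresponds to $\{1,2\}$; so $l=2$ has rank $2$, and $\rho_0(W)=W\setminus\text{pair }1$. For $U'$ we have $G=\{1,3,4\}$, and the full set $\{1,3\}$ corresponds to $\{1,2\}$; so $l=3$ has rank $2$. Hence $\varepsilon=0$ for both. All bits of $M'$ are $0$, so $W,U'\in\mathcal B_{M'}$.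

The non-single indices of $M'$ are $1,4$, so $M'$ differs from all $M_t$ and $M_t^*$. Since blocks are disjoint, $W$ and $U'$ are none of the $U_t^{(i)},V_t$, and they still have their $\lambda_0$-edges. The pattern of $W$ has single set $\{3,5,\dots,m\}$. The patterns of level $1$ in Step A have single sets $\{2,5,\dots,m\}$ and $\{1,5,\dots,m\}$. So the pattern cycle of $W$ is still a separate cycle. The pattern of $U'$ has single set $\{2,5,\dots,m\}$, which is different. So $W$ and $U'$ lie in different cycles. Exchange: $W$ gives $M'\setminus\text{pair }2$ to $U'$ and receives $M'\setminus\text{pair }3$ from it. This is valid by Lemma 4. The removal at $W$ along its new edge is $\{y_2,x_3\}$.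

**Step C: use the blocks to unite all levels $\ge1$.** The special sets of Steps A and B have to be treated with care, so we modify the blocks:
$$\mathcal B'_{M_t}=\mathcal B_{M_t}\setminus\{U_t^{(1)}\},\qquad \mathcal B'_{M_t^*}=(\mathcal B_{M_t^*}\setminus\{V_t\})\cup\{U_t^{(1)}\},\qquad \mathcal B'_{M'}=\mathcal B_{M'}\setminus\{W\},$$
and $\mathcal B'_M=\mathcal B_M$ for all other $M$. These sets are pairwise disjoint. At present each $U\in\mathcal B'_M$ satisfies $M\subset U$ and has, besides $\rho_0(U)$, a neighbor of the form $M\setminus\text{pair }p'$ with $p'$ single in $M$. For the untouched sets this neighbor is $\lambda_0(U)$. For $U_t^{(2)}\in\mathcal B'_{M_t}$ it is $M_t\setminus\text{pair }1$; for $U_t^{(1)}\in\mathcal B'_{M_t^*}$ it is $B_t=M_t^*\setminus\text{pair}(2t+3)$; for $U'\in\mathcal B'_{M'}$ it is $M'\setminus\text{pair }2$.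

Permuting these neighbors arbitrarily among the members of $\mathcal B'_M$ preserves inclusions, since $M\subset U$ for all members, and it preserves validity. For $U\in\mathcal B_M$ this is Lemma 4. For $U_t^{(1)}\in\mathcal B'_{M_t^*}$, recall $U_t^{(1)}=M_t^*\cup\{x_2\}$; the removal becomes $\{x_2,x_{p'}\}$ with $p'\in\{2t+3,\dots,m\}$. Here $2$ and $p'$ are single in $U_t^{(1)}$, while the $\rho_0$-removal is a full pair.

Process all $M$ one after another. For each cycle of the current 2-factor that meets $\mathcal B'_M$ choose one representative in $\mathcal B'_M$, say $U_1,\dots,U_s$. Exchange successively the current non-$\rho_0$ edges of $U_1$ and $U_2$, of $U_1$ and $U_3$, …, of $U_1$ and $U_s$. When $U_i$ has its turn, it is still in a cycle different from that of $U_1$, so by Lemma 1 each exchange merges two cycles. Afterwards all of $\mathcal B'_M$ lies on one cycle. Since all exchanges only merge cycles, vertices that are once on a common cycle stay so.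

We claim that now all vertices of levels $\ge1$ lie on one cycle $C$.

* Vertices of equal pattern started on one cycle, so they lie on one cycle.
* Any two members of an original block $\mathcal B_M$ lie on one cycle. For members of $\mathcal B'_M$ this is what we have just arranged. Further, $U_t^{(1)}$ was merged with $U_t^{(2)}\in\mathcal B'_{M_t}$ in Exchange 1, $V_t$ was merged with $U_t^{(1)}\in\mathcal B'_{M_t^*}$ in Exchange 2, and $W$ was merged with $U'\in\mathcal B'_{M'}$ in Step B.
* So by Lemma 6 each level $t\ge1$ lies on one cycle.
* $U_t^{(1)}$, of level $t$, and $V_t$, of level $t+1$, lie on one cycle for all $1\le t<t_{\max}$. So all levels $\ge1$ lie on one cycle.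

The cycle $T$ has not been touched. So the current valid 2-factor consists of exactly the two cycles $C$ and $T$.

**Step D: attach level $0$.** One last exchange joins $C$ and $T$. Let
$$B=\rho_0(W)=W\setminus\text{pair }1=\{x_2,y_2,x_3,x_5,\dots,x_m\}.$$
Then $WB$ is an edge of $C$, because $\rho_0$-edges have not changed. By Lemma 2 the edge $A^\circ U^\circ$ lies in $T$, where
$$A^\circ=\{x_1,y_2,x_3,x_5,\dots,x_m\},\qquad U^\circ=\{x_1,x_2,y_2,x_3,x_4,\dots,x_m\}.$$
Exchange these two edges for $WA^\circ$ and $U^\circ B$.

* At $W=\{x_1,y_1,x_2,y_2,x_3,x_5,\dots,x_m\}$: $A^\circ\subset W$, and the new removal is $\{y_1,x_2\}$. The other removal is $\{y_2,x_3\}$, from Step B; since $W$ belongs to no $\mathcal B'_M$, its edges were not changed in Step C. These are disjoint.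
* At $U^\circ$: $B\subset U^\circ$, and the new removal is $\{x_1,x_4\}$. The other removal is $\{y_2,x_5\}$, by Lemma 2. These are disjoint.

By Lemma 1 the result is a single cycle, and it is a valid 2-factor on $\mathcal A\cup\mathcal U$. By Section 3, $\operatorname{CSDU}(2k+2,k\mid k+2)\ne\emptyset$ for $k\ge4$. With Section 1 for $k=2$ and Section 2 for $k=3$, Theorem A is proved. $\blacksquare$

## 10. From $n=2k+2$ to all larger $n$: the proof of Theorem B

**Necessity.** If the class is non-empty, then $n\ge2k+2$ by (1). For $k=1$ a union of two $1$-sets has at most $2<3$ elements, so the class is empty. Hence $k\ge2$.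

**Sufficiency for $k=2$, $n\ge6$.** We generalize the rotation of Section 1. Let $q=2h+1$. For $1\le i\le h$ let $E_i=\{-i,i\}\subset\mathbb Z_q$. The difference of $E_i$ is $\pm2i$; among $2i$ and $q-2i$ exactly one is even, so the $E_i$ represent each of the $h$ translation orbits of $2$-subsets of $\mathbb Z_q$ exactly once. For $1\le i\le h-1$ we have $E_i\cap E_{i+1}=\emptyset$, since $i\equiv-(i+1)$ would mean $q\mid 2i+1<q$. The union
$$E_i\cup E_{i+1}=\{-i-1,-i,i,i+1\}$$
has the gaps $(1,2i,1,q-2i-2)$, whose unique even entry is $2i$. So these $h-1$ unions lie in distinct orbits. A subset with a non-trivial stabilizer is a union of cosets of a subgroup whose order divides $q$, hence is odd and at least $3$. That order also divides the size of the subset, so $2$- and $4$-subsets of $\mathbb Z_q$ have trivial stabilizers, and their orbits have size $q$.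

*The case $n=q=2h+1\ge7$.* Take the block $E_1,\dots,E_h$ followed by its translates by $1,2,\dots,q-1$. Every $2$-subset occurs once. The consecutive unions are the translates of the $E_i\cup E_{i+1}$ and of
$$E_h\cup(E_1+1)=\{h,h+1,0,2\}.$$
This has size $4$ since $h\ge3$, and its gaps are $(2,h-2,1,h)$. Its pairs of opposite gaps are $\{2,1\}$ and $\{h-2,h\}$, neither equal to $\{1,1\}$, whereas $\{1,1\}$ is a pair of opposite gaps for all the other unions. So the $h$ orbits of unions are distinct and of size $q$, and all unions are distinct.

*The case $n=q+1=2h+2\ge6$.* On $\mathbb Z_q\cup\{\infty\}$ use the block $E_1,\dots,E_h,\{\infty,c\}$ and its translates by $1,\dots,q-1$, with $c=-1$ if $h=2$ and $c=1$ if $h\ge3$. Every $2$-subset occurs once. We have $c\notin E_h\cup(E_1+1)=\{h,h+1,0,2\}$: for $h=2$ this set is $\{0,2,3\}$ and $c=4$; for $h\ge3$ it is clear. So consecutive sets are disjoint, and the two unions containing $\infty$ are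
$$\{\infty\}\cup\{h,h+1,c\},\qquad \{\infty\}\cup\{0,2,c\}.$$
For $h=2$ the triples are $\{2,3,4\}$ and $\{0,2,4\}$, with gap sequences $(1,1,3)$ and $(1,2,2)$ up to rotation. For $h\ge3$ they are $\{1,h,h+1\}$ and $\{0,1,2\}$, with gap sequences $(h-1,1,h+1)$ and $(1,1,q-2)$. In each case the two sequences are different, since one has only one entry $1$ and the other has two. Neither is constant, so both stabilizers are trivial. So these two orbits are distinct and of size $q$. The unions without $\infty$ are the translates of the $E_i\cup E_{i+1}$, $1\le i\le h-1$, treated above. Hence all unions are distinct.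

**Sufficiency for $k\ge3$.** We use induction on $n$, for all $k\ge3$ simultaneously. The idea is to split the $k$-sets according to whether they contain a chosen point $x$, to take a cyclic sequence for each part, and to splice the two.

The case $n=2k+2$ is Theorem A. Let $n\ge2k+3$, and write the ground set as $Q\cup\{x\}$ with $|Q|=n-1\ge2k+2$. By induction there is a $\mathcal C_1\in\operatorname{CSDU}(n-1,k\mid k+2)$ on $Q$. Since $n-1\ge2(k-1)+2$, there is also, by induction or (if $k-1=2$) by the case $k=2$, a sequence $(R_0,R_1,\dots)\in\operatorname{CSDU}(n-1,k-1\mid k+1)$ on $Q$. Put $V_i=R_i\cup R_{i+1}$; these are distinct $(k+1)$-sets.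

**Step 1: choose where to cut the second sequence.** We need one union that is still free. We have
$$\binom{n-1}{k+1}\Big/\binom{n-1}{k-1}=\frac{(n-k)(n-1-k)}{(k+1)k}>1,$$
because $n-k\ge k+3$ and $n-1-k\ge k+2$. So some $(k+1)$-set $W'\subset Q$ is not among the $V_i$. Choose $j$ with $R_{j+1}\subset W'$, which is possible because every $(k-1)$-subset of $Q$ occurs. We shall cut between $R_j$ and $R_{j+1}$.

**Step 2: choose two $k$-sets $S,S'\subset Q$ as ends of the first sequence.** They must satisfy $S\cup R_j=V_j$, $S'\cup R_{j+1}=W'$ and $|S\cap S'|=k-2$. Since $V_j\ne W'$ and $R_{j+1}\subseteq V_j\cap W'$, we have $|V_j\cap W'|\in\{k-1,k\}$. The set $R_j\setminus R_{j+1}=V_j\setminus R_{j+1}$ has two elements. Choose $v$ in it; if $|V_j\cap W'|=k$, let $v$ be the unique element of $(V_j\cap W')\setminus R_{j+1}$. Choose any $v'\in R_{j+1}$. Put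
$$S=V_j\setminus\{v\},\qquad S'=W'\setminus\{v'\}.$$
Since $v\in R_j\subset V_j$, we have $S\cup R_j=V_j$. Since $v'\in R_{j+1}\subset W'$, we have $S'\cup R_{j+1}=W'$. If $|V_j\cap W'|=k$, then $v\ne v'$ both lie in $V_j\cap W'$, so $|S\cap S'|=k-2$. Otherwise $V_j\cap W'=R_{j+1}$, so $v\notin W'$ and $S\cap S'=R_{j+1}\setminus\{v'\}$, which again has $k-2$ elements. Hence $|S\cup S'|=k+2$.

**Step 3: splice.** Consecutive members of $\mathcal C_1$ are $k$-sets that also meet in exactly $k-2$ elements. So some permutation of $Q$ takes two consecutive members of $\mathcal C_1$ to $S$ and $S'$, and after applying it to $\mathcal C_1$ we may assume that $S,S'$ are consecutive in $\mathcal C_1$. Write $R\cup x$ for $R\cup\{x\}$, and form the cyclic sequence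
$$R_{j+1}\cup x,\ R_{j+2}\cup x,\ \dots,\ R_j\cup x,\ S,\ \dots,\ S',\ \text{back to }R_{j+1}\cup x,$$
where from $S$ to $S'$ we run through all of $\mathcal C_1$ the long way round. The $k$-sets containing $x$ are the sets $R_i\cup x$, and those not containing $x$ are the members of $\mathcal C_1$; so every $k$-subset occurs once. The consecutive unions are

* the sets $V_i\cup x$ with $i\ne j$,
* $(R_j\cup x)\cup S=V_j\cup x$,
* the unions of $\mathcal C_1$ other than $S\cup S'$,
* $S'\cup(R_{j+1}\cup x)=W'\cup x$.

All have size $k+2$. The sets $V_i\cup x$, over all $i$, and $W'\cup x$ are distinct, since the $V_i$ are distinct and $W'$ is not among them. The unions of $\mathcal C_1$ are distinct and do not contain $x$. So all unions are distinct, and $\operatorname{CSDU}(n,k\mid k+2)\ne\emptyset$. This proves Theorem B. $\blacksquare$
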